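
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Type Reconstruction for Arbitrary-Rank Predicative System F Is Undecidable}


\begin{abstract}
In the predicative version of implicitly typed System~F, quantifiers may occur anywhere in a type, but a quantified variable may be instantiated only by a quantifier-free type. We prove that it is undecidable whether a closed $\lambda$-term has a type in this system, by a reduction from semi-unification. The terms produced by the reduction, when typeable, are typeable with types of rank at most~$3$ and receive one fixed type. Hence typeability in the predicative rank-$k$ fragment is undecidable for every $k\ge 3$, and so is type checking against that fixed type. For $k\le 2$ we show that a closed term is typeable in the predicative rank-$k$ fragment if and only if it is typeable in the rank-$k$ fragment of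 full System~F. With a theorem of Kfoury and Wells this makes predicative rank-$k$ typeability decidable exactly for $k\le 2$.
\end{abstract}

\section{The question and the results}

\subsection{The systems}

We study Curry-style typing: the terms are those of the untyped $\lambda$-calculus,
\[
e ::= x \mid \lambda x.e \mid e_1\,e_2 ,
\]
and carry no type annotations. Application associates to the left. \emph{Types} and \emph{monotypes} are
\[
\sigma ::= a \mid \sigma_1\to\sigma_2\mid \forall a.\sigma ,\qquad\qquad
\tau ::= a\mid \tau_1\to\tau_2 ,
\]
and arrows associate to the right. A judgment $\Gamma\vdash e:\sigma$ is derived by the following rules.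
\begin{itemize}
\item (Var) $\Gamma\vdash x:\sigma$ if $x:\sigma\in\Gamma$.
\item (Abs) From $\Gamma,x:\sigma_1\vdash e:\sigma_2$ infer $\Gamma\vdash\lambda x.e:\sigma_1\to\sigma_2$.
\item (App) From $\Gamma\vdash e_1:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_2:\sigma_1$ infer $\Gamma\vdash e_1\,e_2:\sigma_2$.
\item (Gen) From $\Gamma\vdash e:\sigma$ with $a\notin ftv(\Gamma)$ infer $\Gamma\vdash e:\forall a.\sigma$.
\item (Inst) From $\Gamma\vdash e:\forall a.\sigma$ infer $\Gamma\vdash e:[a\mapsto\sigma']\sigma$.
\end{itemize}
In \emph{full System F} the type $\sigma'$ in (Inst) is arbitrary. In the \emph{arbitrary-rank predicative System F} it must be a monotype. Nothing else changes; in particular a $\lambda$-bound variable may still receive any type, with quantifiers nested to any depth. For example, from $x:\forall a.(a\to a)$ the instances $(b\to b)\to(b\to b)$ and $b\to b$ give $x\,x:b\to b$, so $\lambda x.x\,x$ has the predicative type $(\forall a.(a\to a))\to b\to b$.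

The \emph{rank} of a type measures how far to the left of arrows its quantifiers reach. Let $R_0$ be the set of monotypes. For $k\ge0$ let $R_{k+1}$ be the smallest set of types that contains $R_k$, contains $\sigma_1\to\sigma_2$ whenever $\sigma_1\in R_k$ and $\sigma_2\in R_{k+1}$, and contains $\forall a.\sigma$ whenever $\sigma\in R_{k+1}$. A type in $R_k$ is said to be of rank $\le k$. Thus $\forall\vec a.\tau$ has rank $\le1$, $(\forall a.a)\to b$ has rank $2$, and $((\forall a.a)\to b)\to c$ has rank $3$. The \emph{rank-$k$ fragment} of System~F admits only derivations in which every type, in environments and on the right of judgments, lies in $R_k$. The \emph{predicative rank-$k$ fragment} requires in addition that (Inst) use monotypes.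

Wells proved that typeability in full implicitly typed System~F is undecidable. Kfoury and Wells proved that typeability in its rank-$k$ fragment is decidable for $k\le2$ and undecidable for $k\ge3$. It is conjectured in \cite{Practical} that undecidability carries over to the arbitrary-rank predicative system: given a closed term $e$, one cannot decide whether $\vdash e:\sigma$ for some $\sigma$. We prove this.

\subsection{Which answer to expect}

Undecidability does not pass to a subsystem by itself: restricting a rule shrinks the set of typeable terms, and the smaller set might be easier to recognize. There is even some reason for hope, since all instantiations are now first-order substitutions.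

The other side is this. The type of a $\lambda$-bound variable $y$ must be guessed, and it may be quantified. Each occurrence of $y$ then uses its own substitution instance of the one unknown type. So typing does not only produce equations between first-order terms; it produces \emph{instance relations} between them, and the solvability of systems of such relations is an undecidable problem.

\begin{definition}
An instance of \emph{semi-unification} is a finite set $I=\{s_1\le t_1,\dots,s_n\le t_n\}$, $n\ge1$, of pairs of monotypes. It is \emph{solvable} if there are substitutions $S,U_1,\dots,U_n$ of monotypes for type variables with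
\[
U_j(S(s_j))=S(t_j)\qquad(1\le j\le n).
\]
\end{definition}

The substitution $S$ is common to all inequalities, and each inequality then has its own matching substitution $U_j$. For example, $\{\alpha\le\alpha\to\gamma\}$ is solvable with $S$ the identity and $U_1(\alpha)=\alpha\to\gamma$, although $\alpha$ and $\alpha\to\gamma$ do not unify. The instance $\{\alpha\to\gamma\le\alpha\}$ is not solvable: substitution cannot decrease the number of arrows, and $S(\alpha)$ has fewer arrows than $S(\alpha)\to S(\gamma)$. Semi-unification is undecidable by a theorem of Kfoury, Tiuryn and Urzyczyn \cite{KTU}.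

\subsection{Results}

\begin{theorem}\label{thm:A}
From a semi-unification instance $I$ one can compute a closed $\lambda$-term $e_I$ such that the following are equivalent:
\begin{enumerate}
\item[(1)] $I$ is solvable;
\item[(2)] $\vdash e_I:(\forall a.a)\to b$ in the predicative rank-$3$ fragment;
\item[(3)] $e_I$ is typeable in the arbitrary-rank predicative System~F.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:A}
The following problems are undecidable: typeability of closed terms in the arbitrary-rank predicative System~F; typeability of closed terms in the predicative rank-$k$ fragment, for each $k\ge3$; and, in each of these systems, type checking with the empty environment and the fixed type $(\forall a.a)\to b$.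
\end{corollary}

\begin{proof}
For $k\ge3$, a predicative rank-$3$ derivation is a predicative rank-$k$ derivation, which is a derivation in the arbitrary-rank predicative system. So each of the statements ``$e_I$ is typeable'' and ``$e_I$ has type $(\forall a.a)\to b$'', in any of these systems, is implied by (2) and implies (3). By Theorem~\ref{thm:A} it is equivalent to the solvability of $I$, which is undecidable.
\end{proof}

The rank bound is sharp, because in low ranks the predicative restriction does not change the set of typeable terms.

\begin{theorem}\label{thm:B}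
For $k\le2$, a closed term is typeable in the predicative rank-$k$ fragment if and only if it is typeable in the rank-$k$ fragment of full System~F.
\end{theorem}

\begin{corollary}\label{cor:B}
Typeability of closed terms in the predicative rank-$k$ fragment is decidable if and only if $k\le2$.
\end{corollary}

\begin{proof}
For $k\le2$ combine Theorem~\ref{thm:B} with the decidability theorem of Kfoury and Wells; for $k\ge3$ use Corollary~\ref{cor:A}.
\end{proof}

Section~\ref{sec:lemmas} collects what predicativity says about the shape of derivable types. Section~\ref{sec:loop} contains the main idea: a small term that forces a $\lambda$-bound variable $y$ to have, in effect, the generalized type of the term $M$ in which it occurs. Section~\ref{sec:reduction} completes the reduction, and Section~\ref{sec:rank2} proves Theorem~\ref{thm:B}.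

\section{Predicative derivations}\label{sec:lemmas}

In Sections~\ref{sec:lemmas}--\ref{sec:reduction}, $\vdash$ denotes derivability in the arbitrary-rank predicative system, unless full System~F is mentioned.

\subsection{Conventions}\label{sec:conv}

Types are taken modulo renaming of bound variables, and vacuous quantifiers are allowed. Every type is uniquely of the form $\forall\vec a.\rho$ with $\rho$ a variable or an arrow type. We call $\rho$ the \emph{body}; the variables $\vec a$ can be chosen distinct and outside any given finite set, and the body is determined once their names are. A type is \emph{prenex} if its body is a monotype. Bound term variables are named apart from each other and from the variables of the environment.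

From now on \emph{substitution} means a finite-support substitution of monotypes for type variables. The \emph{range} of $\theta$ is the set of variables that occur in the types $\theta(\alpha)$ with $\alpha$ in the support. We write $\theta\circ\theta'$ for the substitution that applies $\theta'$ first. The following facts are used constantly.
\begin{itemize}
\item[(S1)] A substitution neither creates nor deletes quantifiers, and it does not change the number of arrows above a quantifier. It turns a variable or an arrow type into a variable or an arrow type. Hence if $\vec a$ avoids the support and the range of $\theta$, then $\theta(\forall\vec a.\rho)=\forall\vec a.\theta\rho$ with body $\theta\rho$, and $\theta\sigma$ is prenex if and only if $\sigma$ is.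
\item[(S2)] If two substitutions agree on a monotype $\tau$, they agree on every variable of $\tau$.
\item[(S3)] If $|\tau|$ is the number of arrows in the monotype $\tau$, then $|\theta\tau|\ge|\tau|$.
\end{itemize}
(S1) is where predicativity enters. It fails at once if quantified types may be substituted.

We also need to read the definition of $R_k$ backwards.
\begin{itemize}
\item[(R1)] If $\sigma_1\to\sigma_2\in R_{k+1}$, then $\sigma_1\in R_k$ and $\sigma_2\in R_{k+1}$. If $\forall a.\sigma\in R_k$, then $k\ge1$ and $\sigma\in R_k$.
\item[(R2)] Each $R_k$ is closed under subexpressions and under substitutions (of monotypes).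
\end{itemize}
For (R1), use induction on $k$. An arrow type in $R_{k+1}$ is there either by the arrow clause or because it is in $R_k$. In the second case both components are monotypes if $k=0$, and if $k\ge 1$ then by induction $\sigma_1\in R_{k-1}\subseteq R_k$ and $\sigma_2\in R_k\subseteq R_{k+1}$. Quantified types are treated in the same way, and none is in $R_0$. (R2) follows from (R1) by induction on the type, for all $k$ at once.

\subsection{Substitution and inversion}

\begin{lemma}[substitution]\label{lem:subst}
If $\Gamma\vdash e:\sigma$ and $\theta$ is a substitution, then $\theta\Gamma\vdash e:\theta\sigma$, by a derivation of the same height. If the given derivation uses only types in $R_k$, so does the new one.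
\end{lemma}

\begin{proof}
We use induction on the height, for all $\theta$ at once. (Var), (Abs) and (App) are immediate from the induction hypothesis.

(Gen): let the premise be $\Gamma\vdash e:\sigma$ with $a\notin ftv(\Gamma)$. Take $a'$ outside $ftv(\Gamma)$, $ftv(\sigma)$ and the support and range of $\theta$, and let $\theta'$ agree with $\theta$ except that $\theta'(a)=a'$. Since $a\notin ftv(\Gamma)$, we have $\theta'\Gamma=\theta\Gamma$, so the induction hypothesis for $\theta'$ gives $\theta\Gamma\vdash e:\theta'\sigma$. Since $a'\notin ftv(\theta\Gamma)$, (Gen) gives the type $\forall a'.\theta'\sigma=\theta(\forall a.\sigma)$.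

(Inst): let the step go from $\forall a.\sigma$ to $[a\mapsto\tau]\sigma$. With $a'$ and $\theta'$ as above, the induction hypothesis for $\theta$ gives $\theta\Gamma\vdash e:\forall a'.\theta'\sigma$. Instantiating $a'$ by the monotype $\theta\tau$ gives $[a'\mapsto\theta\tau](\theta'\sigma)=\theta([a\mapsto\tau]\sigma)$.

The statement about ranks follows from (R2).
\end{proof}

(Gen) and (Inst) can be applied at any moment, so a derivation of $\Gamma\vdash e:\sigma$ need not end with the rule that matches the shape of $e$. The next lemma says that little is lost: after that rule only the quantifier prefix changes, and a first-order substitution acts on the body.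

\begin{lemma}\label{lem:tail}
Let $\Gamma\vdash e:\sigma$, and let $\Gamma\vdash e:\sigma_0$ be the conclusion of the last (Var), (Abs) or (App) in the derivation, so that only (Gen) and (Inst) follow. Write $\sigma_0=\forall\vec a.\rho_0$ with body $\rho_0$ and $\vec a\cap ftv(\Gamma)=\emptyset$. Then
\[
\sigma=\forall\vec c.\,\eta\rho_0
\]
for some distinct $\vec c$ with $\vec c\cap ftv(\Gamma)=\emptyset$ and some substitution $\eta$ that is the identity on $ftv(\Gamma)$. In particular, $\sigma$ is prenex if and only if $\sigma_0$ is.
\end{lemma}

\begin{proof}
We use induction on the number of final (Gen) and (Inst) steps. If there are none, take $\vec c=\vec a$ and $\eta=\mathrm{id}$. Suppose that $\forall\vec c.\eta\rho_0$ has been reached. We may rename $\vec c$ to fresh variables, replacing $\eta$ by its composition with the renaming; it remains the identity on $ftv(\Gamma)$ because $\vec c\cap ftv(\Gamma)=\emptyset$. A (Gen) step adds to $\vec c$ a variable outside $ftv(\Gamma)$. An (Inst) step must instantiate the first variable of $\vec c=c_1\dots c_l$, because by (S1) the type $\eta\rho_0$ does not begin with a quantifier.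 After renaming $c_2,\dots,c_l$ away from the instantiating monotype $\tau$, it yields $\forall c_2\dots c_l.([c_1\mapsto\tau]\circ\eta)\rho_0$, and the new substitution is still the identity on $ftv(\Gamma)$, as $c_1\notin ftv(\Gamma)$. The last claim follows from (S1).
\end{proof}

\begin{lemma}[inversion]\label{lem:inv}
\begin{enumerate}
\item[(V)] If $\Gamma\vdash x:\sigma$ and $\Gamma(x)=\forall\vec a.\rho$ with body $\rho$ and $\vec a\cap ftv(\Gamma)=\emptyset$, then $\sigma=\forall\vec c.\eta\rho$ with $\vec c$ distinct, $\vec c\cap ftv(\Gamma)=\emptyset$, and $\eta$ a substitution with support in $\vec a$.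
\item[(A)] If $\Gamma\vdash\lambda x.e:\sigma$, then $\sigma=\forall\vec c.(\sigma_1\to\sigma_2)$ with $\vec c$ distinct, $\vec c\cap ftv(\Gamma)=\emptyset$, and $\Gamma,x:\sigma_1\vdash e:\sigma_2$.
\item[(P)] If $\Gamma\vdash e_1\,e_2:\sigma$, then there are $\sigma_1,\sigma_2$ with $\Gamma\vdash e_1:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_2:\sigma_1$ such that, whenever $\sigma_2=\forall\vec a.\rho_2$ with body $\rho_2$ and $\vec a\cap ftv(\Gamma)=\emptyset$, we have $\sigma=\forall\vec c.\eta\rho_2$ for some distinct $\vec c$ with $\vec c\cap ftv(\Gamma)=\emptyset$ and some substitution $\eta$ that is the identity on $ftv(\Gamma)$.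
\end{enumerate}
\end{lemma}

\begin{proof}
All three follow from Lemma~\ref{lem:tail}. In (V), $\sigma_0=\Gamma(x)$ and $ftv(\rho)\subseteq\vec a\cup ftv(\Gamma)$, so only the values of $\eta$ on $\vec a$ matter. In (A), $\sigma_0$ is an arrow type $\sigma_1'\to\sigma_2'$ with $\Gamma,x:\sigma_1'\vdash e:\sigma_2'$. Apply $\eta$ to this premise by Lemma~\ref{lem:subst}; since $\eta\Gamma=\Gamma$, the types $\sigma_i=\eta\sigma_i'$ are as required. In (P), $\sigma_1\to\sigma_2$ and $\sigma_1$ are the types in the premises of the last (App), and $\sigma_0=\sigma_2$.
\end{proof}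

\subsection{Forcing first-order types}

To turn typing into a first-order problem we must force certain types to be prenex. Self-application does this.

\begin{lemma}[self-application]\label{lem:self}
If $\Gamma\vdash x\,x:\sigma$, then $\Gamma(x)$ is prenex.
\end{lemma}

\begin{proof}
Let $\Gamma(x)=\forall\vec a.\rho$ with body $\rho$ and $\vec a\cap ftv(\Gamma)=\emptyset$. By (P), $\Gamma\vdash x:\sigma_1\to\sigma_2$ and $\Gamma\vdash x:\sigma_1$. By (V), $\sigma_1\to\sigma_2=\eta\rho$ (an arrow type has no leading quantifier) and $\sigma_1=\forall\vec c.\eta'\rho$. Call the number of arrows above an occurrence of $\forall$ its depth. Suppose that $\rho$ contains a quantifier, and let $d$ be the maximal depth of one. By (S1), $\eta\rho$ and $\eta'\rho$ also have maximal depth $d$. So $\sigma_1$ has a quantifier at depth $d$, and $\sigma_1\to\sigma_2$ has one at depth $d+1$, while $\sigma_1\to\sigma_2=\eta\rho$ has maximal depth $d$: a contradiction.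
\end{proof}

In full System~F this fails: if $x:\sigma$ with $\sigma=\forall a.(a\to\forall b.b)$, then instantiating $a$ by $\sigma$ gives $x:\sigma\to\forall b.b$ and $x\,x:\forall b.b$.

Once the head of an application has a prenex type, its arguments are typed by monotypes.

\begin{lemma}[spines]\label{lem:spine}
Let $\Gamma(z)=\forall\vec a.\tau$ with $\tau$ a monotype and $\vec a\cap ftv(\Gamma)=\emptyset$. If $\Gamma\vdash z\,e_1\cdots e_m:\sigma$ with $m\ge0$, then there are a substitution $\xi$ with support in $\vec a$ and monotypes $\tau_0,\dots,\tau_m$ such that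
\[
\xi\tau=\tau_1\to\dots\to\tau_m\to\tau_0,\qquad \Gamma\vdash e_i:\tau_i\ (1\le i\le m),\qquad \sigma=\forall\vec c.\tau_0
\]
for some $\vec c$ with $\vec c\cap ftv(\Gamma)=\emptyset$. In particular, if $\Gamma(z)=P$ is a monotype, then $P=\tau_1\to\dots\to\tau_m\to\tau_0$, and the only monotype $Q$ with $\Gamma\vdash z:Q$ is $Q=P$.
\end{lemma}

\begin{proof}
We use induction on $m$; the case $m=0$ is (V). For $m+1$, (P) gives $\Gamma\vdash z\,e_1\cdots e_m:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_{m+1}:\sigma_1$. By induction there is $\xi$ with $\xi\tau=\tau_1\to\dots\to\tau_m\to\tau_0$ and $\Gamma\vdash e_i:\tau_i$, and $\sigma_1\to\sigma_2=\tau_0$, because an arrow type has no leading quantifier. So $\sigma_1$ and $\sigma_2$ are monotypes, and (P) also says $\sigma=\forall\vec c.\eta\sigma_2$ with $\eta$ the identity on $ftv(\Gamma)$. Apply $\eta$: by Lemma~\ref{lem:subst} and $\eta\Gamma=\Gamma$ we get $\Gamma\vdash e_i:\eta\tau_i$ for $i\le m$ and $\Gamma\vdash e_{m+1}:\eta\sigma_1$, and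
\[
\eta\xi\tau=\eta\tau_1\to\dots\to\eta\tau_m\to\eta\sigma_1\to\eta\sigma_2 .
\]
The variables of $\tau$ outside $\vec a$ lie in $ftv(\Gamma)$ and are fixed by $\xi$ and $\eta$. So the restriction of $\eta\circ\xi$ to $\vec a$ has the required properties. If $\Gamma(z)=P$ is a monotype, then $\vec a$ is empty and $\xi=\mathrm{id}$; the case $m=0$ gives $Q=\forall\vec c.P$, so $Q=P$.
\end{proof}

\section{Giving a bound variable the type of the surrounding term}\label{sec:loop}

\subsection{The idea on two variables}\label{sec:toy}

Consider the following terms, with free variables $x$ and $y$: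
\[
M_+=\lambda z u.\;x\,(z\,u)\,(y\,x\,z)\,(y\,z\,u),\qquad
M_-=\lambda z u.\;x\,(z\,u)\,(y\,u)\,(y\,z\,u).
\]
Think of $x$ as a variable of type $\forall a.a$, which can be applied to anything and can be used as a dummy argument. Suppose that $z:P$ and $u:Q$ with monotypes $P,Q$. The subterm $z\,u$ forces $P=Q\to q$ for some $q$.

Now suppose that $y$ has the type of the whole term, generalized: $y:\forall\vec a.(P\to Q\to r)$. Each call of $y$ uses its own instance of this type. In $M_+$ the call $y\,x\,z$ puts $z:P$ into the second place and says that $P$ is an instance of $Q$, that is, $Q\le Q\to q$. This is possible: take $Q=\alpha$ and $q=\gamma$. In $M_-$ the call $y\,u$ says that $Q$ is an instance of $P$, that is, $Q\to q\le Q$. By (S3) this is impossible. So calls of $y$ express semi-unification inequalities between the types of the arguments. The last call, $y\,z\,u$, adds no condition so far; its purpose will appear below.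

It remains to force $y$ to have the type of $M$. The abstraction $\lambda y.M$ alone does not do this. We use
\[
E=(\lambda g.\,g\,(g\,x))\,(\lambda y.M).
\]
Let $\lambda y.M:\sigma_1\to\sigma_2$, where $\sigma_1$ is the type of $y$ and $\sigma_2$ the type of $M$. Say that both are prenex, $\sigma_1=\forall\vec a.\tau_1$ and $\sigma_2=\forall\vec d.\tau_2$, with monotypes $\tau_1=A_1\to A_2\to r_1$ and $\tau_2=P\to Q\to r$. In $g\,(g\,x)$ the output of the inner $g$ becomes the input of the outer one. If $g$ has exactly the type $\sigma_1\to\sigma_2$, this says that $\sigma_1$ arises from $\tau_2$ by instantiation and generalization: $\tau_1=\eta\tau_2$, up to the names of bound variables. Hence $A_1=\eta P$, and the call $y\,u$ in $M_-$ gives $Q=\xi A_1=\xi\eta P=\xi\eta(Q\to q)$ for some substitution $\xi$, which is impossible as before.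

There is a loophole. The type of $\lambda y.M$ may itself be generalized, to $\forall\vec b.(\sigma_1\to\sigma_2)$, and the two occurrences of $g$ may use different instances of it. Then the equation is only
\[
\theta'\tau_1=\varphi\tau_2
\]
with a substitution $\theta'$ acting on $\vec b$ and some substitution $\varphi$, and $\theta'$ may make the type of $y$ larger. This does happen. If we delete the last call from $M_-$, the rest $\lambda zu.\,x\,(z\,u)\,(y\,u)$ can be typed with $y:\beta\to\delta$, $u:\beta$, $z:\beta\to q$. The generalized type of $\lambda y.M$ is then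
\[
\forall\beta\,\delta\,q\,r.\;(\beta\to\delta)\to(\beta\to q)\to\beta\to r ,
\]
the inner $g$ gives $g\,x:(\beta\to q)\to\beta\to r$, and the outer $g$ accepts this argument at the instance $\beta:=\beta\to q$, $\delta:=\beta\to r$. So $E$ is typeable although the inequality $Q\to q\le Q$ is not solvable.

The last call, $y\,z\,u$, closes the loophole. It says that $P=\xi A_1$ and $Q=\xi A_2$ for a substitution $\xi$ that moves only the generalized variables $\vec a$ of $y$, whereas $\theta'$ moves only $\vec b$. Combining the two equations, $\theta'A_i=\varphi\xi A_i$. If $\gamma\in\vec a$ occurs in $A_i$, then $\varphi(\xi\gamma)=\theta'\gamma=\gamma$, so $\xi\gamma$ must be a variable; the variables outside $\vec a$ are fixed by $\xi$. One also finds that $\xi$ does not identify two of these variables. So passing from $A_1,A_2$ to $P,Q$ changes nothing but the names of variables. (In the example above $\vec a$ is empty, so $y\,z\,u$ would force $\beta\to q=P=A_1=\beta$.) The next subsection makes this precise.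

\subsection{The loop proposition}

\begin{proposition}\label{prop:loop}
Let $M=\lambda z_1\dots z_L.\,x\,C_1\cdots C_m$, where $x,y,z_1,\dots,z_L$ are distinct variables and one of the $C_i$ is $y\,z_1\cdots z_L$. Let $E=(\lambda g.\,g\,(g\,x))\,(\lambda y.M)$, with $g\ne x$ not free in $M$. Suppose that $\Gamma_0(x)$ is prenex and that $E$ is typeable in $\Gamma_0$. Then there are monotypes $A_1,\dots,A_L,r_1,P_1,\dots,P_L$ and distinct variables $\vec a$ such that, for
\[
\Gamma=\Gamma_0,\;y:\forall\vec a.(A_1\to\dots\to A_L\to r_1),\;z_1:P_1,\dots,z_L:P_L ,
\]
the following hold: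
\begin{enumerate}
\item[(i)] $\vec a\cap ftv(\Gamma)=\emptyset$, and for each $i\le m$ there is a monotype $\kappa_i$ with $\Gamma\vdash C_i:\kappa_i$;
\item[(ii)] there is a substitution $\zeta$ with $\zeta P_i=A_i$ for all $i\le L$.
\end{enumerate}
\end{proposition}

\begin{proof}
Step~1 derives the equation $\theta'\tau_1=\varphi\tau_2$ from the term $g\,(g\,x)$, and Step~2 derives $\xi\tau_1=P_1\to\dots\to P_L\to q_0$ from the call $y\,z_1\cdots z_L$. Steps~3 and~4 combine the two.

\emph{Step 1: the types of $y$ and $M$ are prenex and linked.} By (P) applied to $E$, there is a type $\sigma_g$ such that $\lambda y.M$ has type $\sigma_g$ in $\Gamma_0$ and $\lambda g.g(g\,x)$ has a type $\sigma_g\to\sigma_E$. By (A), applied to both abstractions, $g\,(g\,x)$ is typeable in $\Gamma_1:=\Gamma_0,g:\sigma_g$, and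
\[
\sigma_g=\forall\vec b.(\sigma_1\to\sigma_2),\qquad \vec b\cap ftv(\Gamma_0)=\emptyset,\qquad \Gamma_0,y:\sigma_1\vdash M:\sigma_2 .
\]
The variables $\vec b$ are not free in $\sigma_g$, so $\vec b\cap ftv(\Gamma_1)=\emptyset$, and (V) applies to $g$ with these names.

By (P) on $g\,(g\,x)$ and (V) on the outer $g$, there is a substitution $\theta'$ with support in $\vec b$ such that $\Gamma_1\vdash g\,x:\theta'\sigma_1$. By (P) on $g\,x$ and (V) on the inner $g$, there is a substitution $\theta$ with support in $\vec b$ such that $\Gamma_1\vdash g:\theta\sigma_1\to\theta\sigma_2$ and $\Gamma_1\vdash x:\theta\sigma_1$. Write $\sigma_2=\forall\vec d.\tau_2$ with body $\tau_2$, where $\vec d$ is distinct and avoids $\vec b$, the range of $\theta$ and $ftv(\Gamma_1)$. Then $\theta\sigma_2=\forall\vec d.\theta\tau_2$, and (P) says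
\begin{equation}\label{eq:link}
\theta'\sigma_1=\forall\vec c.\,\eta\theta\tau_2
\end{equation}
for some distinct $\vec c$ and some substitution $\eta$.

Since $\Gamma_1(x)$ is prenex, $\theta\sigma_1$ is prenex by Lemma~\ref{lem:tail}. By (S1) so are $\sigma_1$ and $\theta'\sigma_1$. The body of the type in \eqref{eq:link} is $\eta\theta\tau_2$, so $\eta\theta\tau_2$ is a monotype, and hence so is $\tau_2$.

Now write $\sigma_1=\forall\vec a.\tau_1$ with $\tau_1$ a monotype, where $\vec a$ is distinct and avoids $\vec b$, $\vec c$, $ftv(\Gamma_0)$, $ftv(\sigma_1)$, $ftv(\tau_2)$, all variables of $\eta\theta\tau_2$ and all variables in the types $\theta'(\beta)$, $\beta\in\vec b$. Then \eqref{eq:link} reads $\forall\vec a.\theta'\tau_1=\forall\vec c.\eta\theta\tau_2$ with monotype bodies, so $\vec a$ and $\vec c$ have the same length and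
\begin{equation}\label{eq:one}
\theta'\tau_1=\varphi\tau_2,\qquad \varphi:=[\vec c\mapsto\vec a]\circ\eta\circ\theta .
\end{equation}
By the choice of $\vec a$,
\begin{equation}\label{eq:two}
\theta'\gamma=\gamma\ \text{ for }\gamma\in\vec a,\qquad \theta'\beta\text{ contains no variable of }\vec a\ \text{ for }\beta\notin\vec a .
\end{equation}

\emph{Step 2: inside $M$.} Instantiating each variable of $\vec d$ by itself, $\Gamma_0,y:\sigma_1\vdash M:\tau_2$. Apply (A) to the $L$ abstractions of $M$. The types are monotypes, so no leading quantifiers appear, and we obtain monotypes with $\tau_2=P_1\to\dots\to P_L\to r$ and $\Gamma\vdash x\,C_1\cdots C_m:r$ for $\Gamma=\Gamma_0,y:\forall\vec a.\tau_1,z_1:P_1,\dots,z_L:P_L$. By the choice of $\vec a$, $\vec a\cap ftv(\Gamma)=\emptyset$. Since $\Gamma(x)$ is prenex, Lemma~\ref{lem:spine} with head $x$ gives the monotypes $\kappa_i$ of~(i). One of the $C_i$ is $y\,z_1\cdots z_L$, and Lemma~\ref{lem:spine} with head $y$ gives a substitution $\xi$ with support in $\vec a$ and a monotype $q_0$ with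
\begin{equation}\label{eq:three}
\xi\tau_1=P_1\to\dots\to P_L\to q_0 ,
\end{equation}
because the only monotype of $z_i$ is $P_i$.

\emph{Step 3: $\tau_1$ has at least $L$ arguments.} Otherwise $\tau_1=A_1\to\dots\to A_q\to\beta$ with $q<L$ and $\beta$ a variable. If $\beta\notin\vec a$, then $\xi\beta=\beta$, and $\xi\tau_1$ has only $q$ arrows on its right spine, contrary to \eqref{eq:three}. If $\beta\in\vec a$, then $\theta'\beta=\beta$ by \eqref{eq:two}, and $\theta'\tau_1$ has only $q$ arrows on its right spine. But by \eqref{eq:one} it equals $\varphi P_1\to\dots\to\varphi P_L\to\varphi r$, a contradiction.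

So $\tau_1=A_1\to\dots\to A_L\to r_1$ with monotypes $A_i,r_1$, and $\Gamma$ has the form stated in the proposition.

\emph{Step 4: the $A_i$ and the $P_i$ differ by a renaming.} By \eqref{eq:three}, $\xi A_i=P_i$; by \eqref{eq:one}, $\theta'A_i=\varphi P_i=\varphi\xi A_i$. Let $V$ be the set of variables in $A_1,\dots,A_L$. By (S2),
\begin{equation}\label{eq:four}
\theta'\gamma=\varphi\xi\gamma\qquad(\gamma\in V).
\end{equation}
The substitution $\xi$ maps $V$ into variables: if $\gamma\in V\cap\vec a$, then $\varphi(\xi\gamma)=\theta'\gamma=\gamma$ is a variable, so $\xi\gamma$ is one; if $\gamma\in V\setminus\vec a$, then $\xi\gamma=\gamma$.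

It is injective on $V$. Let $\xi\gamma=\xi\delta$ with $\gamma,\delta\in V$; then $\theta'\gamma=\theta'\delta$ by \eqref{eq:four}. If both are in $\vec a$, then $\gamma=\delta$ by \eqref{eq:two}. If neither is, then $\gamma=\xi\gamma=\xi\delta=\delta$. If $\gamma\in\vec a$ and $\delta\notin\vec a$, then $\gamma=\theta'\gamma=\theta'\delta$, which contains no variable of $\vec a$ by \eqref{eq:two}: a contradiction.

Hence there is a substitution $\zeta$ with $\zeta(\xi\gamma)=\gamma$ for all $\gamma\in V$, and $\zeta P_i=\zeta\xi A_i=A_i$.
\end{proof}

For the term $M_-$ of Section~\ref{sec:toy} this excludes every typing of $E$ with $x$ prenex: with $P_1=P$ and $P_2=Q$, Lemma~\ref{lem:spine} for $z\,u$ and $y\,u$ gives $P=Q\to q$ and $Q=\xi'A_1=\xi'\zeta P=\xi'\zeta(Q\to q)$, contrary to (S3).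

\section{The reduction}\label{sec:reduction}

\subsection{The term $e_I$}

Let $I=\{s_1\le t_1,\dots,s_n\le t_n\}$. Two things are missing from the example. The types of the arguments of $M$ must be $S(t)$ for the terms $t$ that occur in $I$, with one and the same substitution $S$; and there must be one call of $y$ for each inequality.

Let $T$ be the set of all subterms of the $s_j$ and $t_j$. For each $t\in T$ take two term variables $v_t,w_t$, and let $z_1,\dots,z_L$ list all of them. The variable $v_t$ is meant to have type $S(t)$. The variable $w_t$ is a tester for this type: it will be applied to several terms, which then have the same type. Let $p(j)$ be the index with $z_{p(j)}=v_{s_j}$. Let $C_1,\dots,C_m$ list the following terms: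
\begin{enumerate}
\item[(a)] $w_t\,v_t$ for each $t\in T$;
\item[(b)] $w_{t''}\,(v_t\,v_{t'})$ for each $t\in T$ of the form $t=t'\to t''$;
\item[(c)] $y\,\underbrace{x\cdots x}_{p(j)-1}\,v_{t_j}$ for $j=1,\dots,n$;
\item[(d)] $y\,z_1\,z_2\cdots z_L$.
\end{enumerate}
Put
\[
M=\lambda z_1\dots z_L.\;x\,C_1\cdots C_m,\qquad E=(\lambda g.\,g\,(g\,x))\,(\lambda y.M),\qquad e_I=\lambda x.\;x\,(x\,x)\,E .
\]
The self-application $x\,x$ forces the type of $x$ to be prenex. The head $x$ of $x\,(x\,x)\,E$ hides the type of $E$, so that the type of $e_I$ does not depend on $I$. Clearly $e_I$ is closed and computable from~$I$.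

\subsection{Proof of Theorem~\ref{thm:A}}

\emph{(1) implies (2).} Let $S,U_1,\dots,U_n$ solve $I$. Put $P_i=S(t)$ if $z_i=v_t$, and $P_i=S(t)\to S(t)$ if $z_i=w_t$. Let $\tau=P_1\to\dots\to P_L\to b$ and $\sigma=\forall\vec a.\tau$ with $\vec a=ftv(\tau)$, so that $\sigma$ is closed. In the environment $\Gamma=\{x:\forall a.a,\ y:\sigma,\ z_i:P_i\}$ every $C_i$ has a monotype, as follows.
\begin{enumerate}
\item[(a)] $v_t:S(t)$ and $w_t:S(t)\to S(t)$, so $w_t\,v_t:S(t)$.
\item[(b)] Since $S(t'\to t'')=S(t')\to S(t'')$, we have $v_t\,v_{t'}:S(t'')$, and so $w_{t''}(v_t\,v_{t'}):S(t'')$.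
\item[(c)] Instantiate $y$ to $U_j\tau$, and the $x$ in place $i<p(j)$ to $U_jP_i$. The argument in place $p(j)$ must have type $U_jP_{p(j)}=U_j(S(s_j))=S(t_j)$, and this is the type of $v_{t_j}$.
\item[(d)] Instantiate $y$ to $\tau$.
\end{enumerate}
If $\kappa_i$ is the monotype found for $C_i$, instantiate the head $x$ to $\kappa_1\to\dots\to\kappa_m\to b$ and get $\Gamma\vdash x\,C_1\cdots C_m:b$. Hence $x:\forall a.a,\ y:\sigma\vdash M:\tau$. The types in this environment are closed, so (Gen) gives $M:\sigma$, and $x:\forall a.a\vdash\lambda y.M:\sigma\to\sigma$.

In the environment $x:\forall a.a,\ g:\sigma\to\sigma$ we have $x:\sigma$, by instantiating $x$ to $\tau$ and generalizing. So $g\,x:\sigma$ and $g\,(g\,x):\sigma$, and (Inst) gives $g\,(g\,x):\tau$. Thus $\lambda g.g(g\,x):(\sigma\to\sigma)\to\tau$ and $E:\tau$. Finally $x\,x:b$, with the instances $b\to b$ and $b$, and the instance $b\to\tau\to b$ of the head $x$ gives $x\,(x\,x)\,E:b$. So $\vdash e_I:(\forall a.a)\to b$.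

All instantiations are by monotypes. The types used are prenex types, which lie in $R_1$, the types $\sigma\to\sigma$ and $(\forall a.a)\to b$ in $R_2$, and $(\sigma\to\sigma)\to\tau$ in $R_3$. So this is a predicative rank-$3$ derivation. The rank $3$ comes from $\lambda g$.

\emph{(2) implies (3)} is trivial.

\emph{(3) implies (1).} Suppose that $e_I$ is typeable. By (A), $x\,(x\,x)\,E$ is typeable in some $\Gamma_0=\{x:\sigma_x\}$. By (P), used twice, $x\,x$ and $E$ are typeable in $\Gamma_0$. By Lemma~\ref{lem:self}, $\sigma_x$ is prenex. So Proposition~\ref{prop:loop} applies; its special call is (d). Take $A_i,r_1,P_i,\vec a,\Gamma,\zeta$ from it, and write $P_{v_t},P_{w_t}$ for the $P_i$ with $z_i=v_t$, $z_i=w_t$. These are monotypes, so Lemma~\ref{lem:spine} for heads $v_t,w_t$ involves no instantiation, and the only monotype of $v_t$ in $\Gamma$ is $P_{v_t}$.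

\emph{The $P_{v_t}$ come from one substitution.} By (a), $P_{w_t}$ is an arrow type with left side $P_{v_t}$. Now let $t=t'\to t''\in T$ and consider (b). The term $w_{t''}(v_t\,v_{t'})$ has a monotype in $\Gamma$, so by Lemma~\ref{lem:spine} $\Gamma\vdash v_t\,v_{t'}:p$, where $p$ is the left side of $P_{w_{t''}}$, that is, $p=P_{v_{t''}}$. Again by Lemma~\ref{lem:spine}, $P_{v_t}=P_{v_{t'}}\to q'$ and $p=\forall\vec c.q'$; since $p$ is a monotype, $p=q'$. Therefore
\[
P_{v_t}=P_{v_{t'}}\to P_{v_{t''}} .
\]
With $S(\alpha):=P_{v_\alpha}$ for the variables $\alpha\in T$, induction on $t$ gives $P_{v_t}=S(t)$ for all $t\in T$.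

\emph{The inequalities.} Let $1\le j\le n$ and $p=p(j)\le L$. By Lemma~\ref{lem:spine} with head $y$, applied to (c), there is a substitution $\xi_j$ such that the $p$-th argument type of
\[
\xi_j(A_1\to\dots\to A_L\to r_1)
\]
is a monotype of $v_{t_j}$ in $\Gamma$. That is, $\xi_jA_p=P_{v_{t_j}}=S(t_j)$. Put $U_j=\xi_j\circ\zeta$. Since $P_p=P_{v_{s_j}}=S(s_j)$,
\[
U_j(S(s_j))=\xi_j\zeta P_p=\xi_jA_p=S(t_j).
\]
So $S,U_1,\dots,U_n$ solve $I$. \qed

\begin{remark}\label{rem:F}
The reduction depends on predicativity: in full System~F the term $e_I$ is typeable for every $I$. Write $\bot=\forall a.a$ and $\sigma=\forall b.(\bot\to\dots\to\bot\to b)$ with $L$ arguments $\bot$. With $x:\bot$, $y:\sigma$ and all $z_i:\bot$, each $C_i$ is typeable: in (a) and (b) instantiate the $v_t,w_t$ to $b$ or $b\to b$, and in (c) and (d) use $y:\bot\to\dots\to\bot\to b$. If $\kappa_i$ is the type of $C_i$, the head $x$ can be instantiated to $\kappa_1\to\dots\to\kappa_m\to b$. So $M:\sigma$ and $\lambda y.M:\sigma\to\sigma$. Now instantiate $x$ in $g\,(g\,x)$ to $\sigma$, and the head of $x\,(x\,x)\,E$ to $b\to\sigma\to b$; this gives $E:\sigma$ and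 $e_I:\bot\to b$. What is not predicative here is the instantiation of $x$ by types containing $\bot$.
\end{remark}

\section{Ranks at most two}\label{sec:rank2}

We now prove Theorem~\ref{thm:B}. Predicative derivations are derivations of full System~F, so we must show: \emph{a closed term typeable in the rank-$k$ fragment of full System~F is typeable in the predicative rank-$k$ fragment}, for $k\le2$. For $k=0$ no quantifiers occur, (Gen) and (Inst) are never used, and the two fragments are the same.

\subsection{Unpacking, and the case of rank 1}

A quantifier on the right of an arrow does no more than one in front: $\sigma_1\to\forall a.\sigma'$ serves the same purpose as $\forall a.(\sigma_1\to\sigma')$ if $a\notin ftv(\sigma_1)$. So we collect all quantifiers on the right spine. Each $\sigma\in R_2$ \emph{unpacks} to $(\vec a;\sigma_1,\dots,\sigma_n;b)$, with $\vec a$ distinct and $b$ a variable: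
\begin{itemize}
\item a variable $b$ unpacks to $(\;;\;;b)$;
\item $\sigma_1\to\sigma'$ unpacks to $(\vec a;\sigma_1,\sigma_2,\dots,\sigma_n;b)$ if $\sigma'$ unpacks to $(\vec a;\sigma_2,\dots,\sigma_n;b)$ and $\vec a\cap ftv(\sigma_1)=\emptyset$;
\item $\forall a.\sigma'$ unpacks to $(a\,\vec a;\sigma_1,\dots,\sigma_n;b)$ if $\sigma'$ unpacks to $(\vec a;\sigma_1,\dots,\sigma_n;b)$.
\end{itemize}
The unpacking is unique up to renaming of $\vec a$, and $\vec a$ may be chosen outside any finite set. By (R1), all $\sigma_i$ are in $R_1$, and if $\sigma\in R_1$, all $\sigma_i$ are monotypes. For $\sigma\in R_1$ we call $\sigma_1\to\dots\to\sigma_n\to b$ the \emph{skeleton} of $\sigma$. It is a monotype, determined once the names $\vec a$ are chosen. A monotype is its own skeleton.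

The idea is to replace an instantiation by a polymorphic type $\sigma'$ by the instantiation by its skeleton, and to put the quantifiers back where they are needed. In rank $1$ this can be seen at once.

\begin{proposition}\label{prop:rank1}
Let $\Gamma\vdash e:\sigma$ in the rank-$1$ fragment of full System~F, where $\Gamma$ contains only monotypes. If $\sigma$ unpacks to $(\vec a;\tau_1,\dots,\tau_n;b)$ with $\vec a\cap ftv(\Gamma)=\emptyset$, then $\Gamma\vdash e:\tau_1\to\dots\to\tau_n\to b$ in rank $0$.
\end{proposition}

\begin{proof}
We use induction on the derivation. By Lemma~\ref{lem:subst} the choice of $\vec a$ is irrelevant, and we take it fresh. All environments in the derivation consist of monotypes, because (Abs) produces a type $\mu\to\sigma$ in $R_1$, so that $\mu\in R_0$.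

(Var): the type is a monotype, its own skeleton. (Abs) and (App): the type of the function is $\mu\to\sigma$ with $\mu$ a monotype, its skeleton is $\mu$ arrow the skeleton of $\sigma$, and $\mu$ is its own skeleton. Apply the same rule to the judgments given by the induction hypothesis. (Gen): the skeleton does not change, and the newly bound variable is not in $ftv(\Gamma)$.

(Inst), from $\forall a.\sigma$ to $[a\mapsto\sigma']\sigma$: if $a\notin ftv(\sigma)$, the induction hypothesis is what we need. Otherwise $\sigma'$ is a subexpression of $[a\mapsto\sigma']\sigma$, so $\sigma'\in R_1$ by (R2). Let $(a\,\vec a;\tau_1,\dots,\tau_n;b)$ be a fresh unpacking of $\forall a.\sigma$, and let $\tau'$ be a skeleton of $\sigma'$ with fresh names. By the induction hypothesis and Lemma~\ref{lem:subst}, and since $a\notin ftv(\Gamma)$, $e$ has the type $[a\mapsto\tau'](\tau_1\to\dots\to\tau_n\to b)$ in $\Gamma$. This is the skeleton of $[a\mapsto\sigma']\sigma$. Indeed, if $\sigma'$ is a monotype then $\tau'=\sigma'$. If not, then $a$ occurs in no $\tau_i$, because $[a\mapsto\sigma']\tau_i$ is an argument in the unpacking of a type in $R_1$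 and so a monotype. Then $b=a$, since $a\in ftv(\sigma)$, and the unpacking of $\sigma'$ is appended at the end.
\end{proof}

With $\Gamma=\emptyset$ this proves Theorem~\ref{thm:B} for $k=1$: terms typeable in rank $1$ are already typeable in rank $0$.

\subsection{Weak types in rank 2}

In rank $2$ the arguments $\sigma_i$ lie in $R_1$ and may be polymorphic, and the substituted type may occur inside them.

\begin{example}\label{ex:id}
In full System~F we can instantiate $\lambda x.x:\forall a.(a\to a)$ by $\sigma'=\forall c.(c\to c)$ and get the type $\sigma'\to\sigma'$ of rank $2$. Using the skeleton $c\to c$ of $\sigma'$ instead, we get $\lambda x.x:(c\to c)\to c\to c$, where $c$ can be generalized later. The argument type $c\to c$ is less polymorphic than $\sigma'$. This does no harm: the function demands less of its argument, and whatever has type $\sigma'$ also has type $c\to c$.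
\end{example}

So the typing we construct must be allowed to have less polymorphic argument types. For $\sigma\in R_1$ with unpacking $(\vec a;\tau_1,\dots,\tau_n;b)$ put
\[
N(\sigma)=\forall\vec a.(\tau_1\to\dots\to\tau_n\to b),
\]
a prenex type whose body is the skeleton of $\sigma$. Then $ftv(N(\sigma))=ftv(\sigma)$, and $N(\tau)=\tau$ for monotypes. $N$ commutes with substitutions: if $\vec a$ avoids the support and range of $\theta$, then $\theta\sigma$ unpacks to $\vec a$, the arguments $\theta\tau_i$ followed by those of the monotype $\theta b$, and the final variable of $\theta b$; so its skeleton is $\theta(\tau_1\to\dots\to\tau_n\to b)$. For an environment $\Gamma$ with types in $R_1$, $N(\Gamma)$ is obtained by applying $N$ to its types.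

\begin{definition}
A prenex type $\pi$ is a \emph{partial instance} of a prenex type $\pi_0$, written $\pi_0\preceq\pi$, if for some choice of distinct names $\vec c$ with $\pi_0=\forall\vec c.\tau$ we have $\pi=\forall\vec c\,'.[\vec c\,''\mapsto\vec\tau]\tau$, where $\vec c$ is split into subsequences $\vec c\,'$ and $\vec c\,''$, the $\vec\tau$ are monotypes, and no variable of $\vec c\,'$ occurs in $\vec\tau$.
\end{definition}

In words: some quantifiers are instantiated, the others are kept, and none is added. The names do not matter: $\vec c$ can be renamed to distinct variables outside any given finite set and outside $\vec\tau$, with the same split and the same $\vec\tau$.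

\begin{lemma}\label{lem:preceq}
\begin{enumerate}
\item[(Q1)] $\preceq$ is reflexive, and $\forall\vec c.\tau\preceq\tau$.
\item[(Q2)] $\preceq$ is transitive.
\item[(Q3)] If $\pi_0\preceq\pi$, then $\theta\pi_0\preceq\theta\pi$ for every substitution $\theta$.
\item[(Q4)] If $\pi_0\preceq\pi$ and $\Delta\vdash e:\pi_0$ in the predicative rank-$2$ fragment, then $\Delta\vdash e:\pi$ in it.
\item[(Q5)] The only partial instance of a monotype $\tau$ is $\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(Q1) Instantiate nothing, or every variable by itself. (Q2) Let $\pi=\forall\vec c\,'.[\vec c\,''\mapsto\vec\tau]\tau$, and let a partial instance of $\pi$ keep $\vec c_1'$ and instantiate $\vec c_2'$ by $\vec\tau\,'$, with $\vec c$ chosen outside $\vec\tau$ and $\vec\tau\,'$. As no variable of $\vec c\,'$ occurs in $\vec\tau$, the result is $\forall\vec c_1'.[\vec c_2'\mapsto\vec\tau\,',\vec c\,''\mapsto\vec\tau]\tau$, and $\vec c_1'$ occurs neither in $\vec\tau$ nor in $\vec\tau\,'$. (Q3) Choose $\vec c$ outside $\vec\tau$ and the support and range of $\theta$; then $\theta(\forall\vec c\,'.[\vec c\,''\mapsto\vec\tau]\tau)=\forall\vec c\,'.[\vec c\,''\mapsto\theta\vec\tau]\theta\tau$,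 and $\vec c\,'$ does not occur in $\theta\vec\tau$. (Q4) Choose $\vec c$ outside $ftv(\Delta)$ and $\vec\tau$, instantiate $\vec c\,''$ by $\vec\tau$ and $\vec c\,'$ by itself, and generalize $\vec c\,'$. Only types in $R_1$ are added. (Q5) There is no quantifier to instantiate or to keep.
\end{proof}

\begin{definition}
Let $\Delta$ be an environment of prenex types and $\sigma\in R_2$. We say that \emph{$e$ is weakly $\sigma$ in $\Delta$} if, for an unpacking $(\vec a;\sigma_1,\dots,\sigma_n;b)$ of $\sigma$ with $\vec a\cap ftv(\Delta)=\emptyset$, there are prenex types $\pi_1,\dots,\pi_n$ with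
\[
N(\sigma_i)\preceq\pi_i\ (1\le i\le n)\qquad\text{and}\qquad \Delta\vdash e:\pi_1\to\dots\to\pi_n\to b
\]
in the predicative rank-$2$ fragment.
\end{definition}

This does not depend on the choice of $\vec a$: a renaming of $\vec a$ to other names outside $ftv(\Delta)$ can be applied to the derivation by Lemma~\ref{lem:subst}, and to the relations $N(\sigma_i)\preceq\pi_i$ by (Q3), as $N$ commutes with it. Note also that $\pi_1\to\dots\to\pi_n\to b\in R_2$, since the $\pi_i$ are in $R_1$.

\begin{proposition}\label{prop:rank2}
If $\Gamma\vdash e:\sigma$ in the rank-$2$ fragment of full System~F, and the types of $\Gamma$ are in $R_1$, then $e$ is weakly $\sigma$ in $N(\Gamma)$.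
\end{proposition}

\begin{proof}
We use induction on the derivation. By (R1), (Abs) puts only types of $R_1$ into environments, so the induction hypothesis applies to all premises. Bound variables of unpackings are always chosen fresh. For the judgments that we construct, predicative rank-$2$ derivability is meant throughout.

\emph{(Var).} Here $\sigma=\Gamma(x)\in R_1$ unpacks to $(\vec a;\tau_1,\dots,\tau_n;b)$ with monotypes $\tau_i=N(\tau_i)$. Instantiate $N(\sigma)$ to its body.

\emph{(Abs)}, with type $\mu\to\sigma$, $\mu\in R_1$. Let $\sigma$ unpack to $(\vec a;\sigma_1,\dots,\sigma_n;b)$, with $\vec a\cap ftv(\mu)=\emptyset$. By induction $N(\Gamma),x:N(\mu)\vdash e:\pi_1\to\dots\to\pi_n\to b$, with $N(\sigma_i)\preceq\pi_i$. (Abs) gives $\lambda x.e:N(\mu)\to\pi_1\to\dots\to\pi_n\to b$, as required, since $N(\mu)\preceq N(\mu)$.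

\emph{(App)}, from $e_1:\mu\to\sigma$ and $e_2:\mu$. Let $\mu\to\sigma$ unpack to $(\vec a;\mu,\sigma_1,\dots,\sigma_n;b)$. By induction $e_1:\pi\to\pi_1\to\dots\to\pi_n\to b$ with $N(\mu)\preceq\pi$ and $N(\sigma_i)\preceq\pi_i$. Now $\mu\in R_1$, so the arguments of its unpacking are monotypes, and by (Q5) their partial instances are the arguments themselves. So the induction hypothesis for $e_2$ gives exactly the body of $N(\mu)$ as a type of $e_2$, with the quantified variables fresh for $N(\Gamma)$. Then (Gen) gives $e_2:N(\mu)$, (Q4) gives $e_2:\pi$, and (App) gives $e_1\,e_2:\pi_1\to\dots\to\pi_n\to b$.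

\emph{(Gen)}, from $\sigma$ to $\forall a.\sigma$ with $a\notin ftv(\Gamma)=ftv(N(\Gamma))$. If $\sigma$ unpacks to $(\vec a;\dots;b)$, then $\forall a.\sigma$ unpacks to $(a\,\vec a;\dots;b)$, and the derivation given by the induction hypothesis is as required.

\emph{(Inst)}, from $\forall a.\sigma$ to $[a\mapsto\sigma']\sigma\in R_2$. Write $\vartheta$ for $[a\mapsto\sigma']$. Let $(a\,\vec a;\sigma_1,\dots,\sigma_n;b)$ be a fresh unpacking of $\forall a.\sigma$, and take from the induction hypothesis
\[
N(\Gamma)\vdash e:\pi_1\to\dots\to\pi_n\to b,\qquad N(\sigma_i)\preceq\pi_i .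
\]
If $a\notin ftv(\sigma)$, then $(\vec a;\sigma_1,\dots,\sigma_n;b)$ is an unpacking of $\vartheta\sigma=\sigma$, and we are done. Let $a\in ftv(\sigma)$. Then $\sigma'$ is a subexpression of $\vartheta\sigma$, so $\sigma'\in R_2$ by (R2). Let $(\vec b;\sigma_1',\dots,\sigma_m';d)$ be a fresh unpacking of $\sigma'$. Let $t_j$ be the body of $N(\sigma_j')$, with fresh names, so that $N(\sigma_j')\preceq t_j$, and put
\[
\tau'=t_1\to\dots\to t_m\to d,\qquad \theta=[a\mapsto\tau'].
\]
Since $\tau'$ is a monotype and $a\notin ftv(N(\Gamma))$, Lemma~\ref{lem:subst} gives
\[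
N(\Gamma)\vdash e:\theta\pi_1\to\dots\to\theta\pi_n\to\theta b .
\]
If $b\ne a$, then $\vartheta\sigma$ unpacks to $(\vec a;\vartheta\sigma_1,\dots,\vartheta\sigma_n;b)$, and $\theta b=b$. If $b=a$, then $\vartheta\sigma$ unpacks to $(\vec a\,\vec b;\vartheta\sigma_1,\dots,\vartheta\sigma_n,\sigma_1',\dots,\sigma_m';d)$, and $\theta b=t_1\to\dots\to t_m\to d$ with $N(\sigma_j')\preceq t_j$. In both cases it remains to show $N(\vartheta\sigma_i)\preceq\theta\pi_i$. Note that $\vartheta\sigma_i\in R_1$, because it is an argument in the unpacking of a type in $R_2$. By (Q3), $\theta N(\sigma_i)\preceq\theta\pi_i$, so by (Q2) it suffices to show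
\begin{equation}\label{eq:goal}
N(\vartheta\sigma_i)\preceq\theta N(\sigma_i).
\end{equation}
If $\sigma'$ is a monotype, then $\tau'=\sigma'$ and $\vartheta=\theta$, and both sides are equal because $N$ commutes with substitutions. If $a\notin ftv(\sigma_i)$, both sides are $N(\sigma_i)$.

There remains the case that $\sigma'$ contains a quantifier and $a\in ftv(\sigma_i)$. Let $\sigma_i\in R_1$ unpack to $(\vec c;\tau_1,\dots,\tau_l;a')$, with monotypes $\tau_h$ and fresh $\vec c$. If $a$ occurred in some $\tau_h$, then in $\vartheta\sigma_i$ the type $\vartheta\tau_h$, which is not a monotype, would stand to the left of an arrow of the right spine. By (R1) this is impossible for a type in $R_1$. So $a'=a$, and $a$ occurs in no $\tau_h$. Moreover $\sigma'$ is a subexpression of $\vartheta\sigma_i\in R_1$, hence $\sigma'\in R_1$. Then the $\sigma_j'$ are monotypes, $t_j=\sigma_j'$, and $N(\sigma')=\forall\vec b.\tau'$. With a fresh copy $\vec b\,'$ of $\vec b$,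
\begin{align*}
N(\vartheta\sigma_i)&=\forall\vec c\,\vec b\,'.\bigl(\tau_1\to\dots\to\tau_l\to[\vec b\mapsto\vec b\,']\tau'\bigr),\\
\theta N(\sigma_i)&=\forall\vec c.\bigl(\tau_1\to\dots\to\tau_l\to\tau'\bigr),
\end{align*}
and the second type is the partial instance of the first that keeps $\vec c$ and instantiates $\vec b\,'$ by $\vec b$. This proves \eqref{eq:goal}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The cases $k=0$ and $k=1$ are done. For $k=2$, let $e$ be closed with $\vdash e:\sigma$ in the rank-$2$ fragment of full System~F. Proposition~\ref{prop:rank2} with $\Gamma=\emptyset$ gives a type $\pi_1\to\dots\to\pi_n\to b$ of $e$ in the predicative rank-$2$ fragment.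
\end{proof}

The argument uses rank $2$ in (App): the type $\mu$ of an argument is in $R_1$, so its own arguments are monotypes, and ``weakly $\mu$'' determines the skeleton of $\mu$ exactly. For $\mu\in R_2$ the term $e_2$ would be typed only with weakened arguments, while $e_1$ may need the exact type.

\begin{thebibliography}{9}
\bibitem{KTU}
Kfoury, Tiuryn, Urzyczyn,
\emph{The undecidability of the semi-unification problem},
Information and Computation \textbf{102} (1993), 83--101.

\bibitem{Practical}
\emph{Practical Type Inference For First-Class Polymorphism},
https://github.com/Paul-Lin/Papers.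
\end{thebibliography}

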